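\title{The quasi-isometry relation for finitely generated groups is not essentially countable}

\begin{abstract}
We show that the quasi-isometry relation on the standard Borel space of finitely generated groups is not essentially countable, and that it is Borel bireducible with the universal $K_\sigma$ equivalence relation $E_{K_\sigma}$. To each integer sequence $p$ with $0\le p_n\le n$ we assign a four-generator group $G_p$, an amalgam one of whose factors is $F_2\times\mathbb Z$. If two sequences differ by a bounded amount, a Lipschitz shear of $F_2\times\mathbb Z$ along its center extends to a bi-Lipschitz bijection of the groups. If they do not, the groups are told apart by the scales at which their Cayley graphs contain loops that cannot be filled by shorter loops.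
\end{abstract}

\section{Introduction}\label{sec:intro}

How hard is it to classify finitely generated groups up to quasi-isometry? Borel reducibility gives this question a precise form: one arranges the groups in a standard Borel space and compares the quasi-isometry relation with other equivalence relations by means of Borel maps. We first fix these notions.

\subsection{The space of finitely generated groups}

Let $\mathbb N=\{0,1,2,\dots\}$ and let $\mathbb F_\infty$ be the free group on $x_0,x_1,x_2,\dots$. We identify a subset of $\mathbb F_\infty$ with its characteristic function, a point of the compact metrizable space $2^{\mathbb F_\infty}$. For $m\ge2$ let $\mathcal G_m$ be the set of normal subgroups $N\trianglelefteq\mathbb F_\infty$ with $x_i\in N$ for all $i\ge m$. A point $N\in\mathcal G_m$ is the same thing as a marked group $(\mathbb F_\infty/N,(x_0N,\dots,x_{m-1}N))$, and two points are close when they agree, for a large finite set of words, on which of these words are trivial. Each $\mathcal G_m$ is closed in $2^{\mathbb F_\infty}$, and $\mathcal G_2\subseteq\mathcal G_3\subseteq\cdots$. The union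
\[
\mathcal G=\bigcup_{m\ge2}\mathcal G_m
\]
is a Borel subset of $2^{\mathbb F_\infty}$, hence a standard Borel space (a set with the $\sigma$-algebra of Borel sets of some Polish topology). It is the \emph{space of finitely generated groups}.

Let $\lambda\ge1$ and $C\ge0$. A map $\varphi\colon X\to X'$ of metric spaces is a \emph{$(\lambda,C)$-quasi-isometry} if
\[
\tfrac1\lambda\,d(x,y)-C\le d(\varphi(x),\varphi(y))\le\lambda\,d(x,y)+C
\]
for all $x,y\in X$ and every point of $X'$ lies within distance $C$ of $\varphi(X)$. Enlarging $\lambda$ and $C$, we may always take them to be integers. For $N\in\mathcal G_m$ let $d_N$ be the word metric on $\mathbb F_\infty/N$ for the generators $x_0N,\dots,x_{m-1}N$. For $N,N'\in\mathcal G$ we write $N\approx_{QI}N'$ if there is a quasi-isometry $(\mathbb F_\infty/N,d_N)\to(\mathbb F_\infty/N',d_{N'})$; this does not depend on $m$ or on the finite generating sets. We write $N\cong N'$ if the two quotients are isomorphic, and we call them \emph{bi-Lipschitz equivalent} if there is a bijection between them which is Lipschitz and has Lipschitz inverse. Isomorphic groups are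 bi-Lipschitz equivalent, and bi-Lipschitz equivalent groups are quasi-isometric.

\subsection{Borel reducibility}

Let $E,E'$ be equivalence relations on standard Borel spaces $X,X'$. We write $E\le_BE'$ if there is a Borel map $f\colon X\to X'$, called a \emph{reduction}, with $x\,E\,y\iff f(x)\,E'\,f(y)$. It assigns to the points of $X$, in a Borel way, complete invariants for $E$ that are $E'$-classes. The relations are \emph{bireducible} if $E\le_BE'$ and $E'\le_BE$, and $E<_BE'$ means $E\le_BE'$ and $E'\not\le_BE$. A Borel equivalence relation is \emph{countable} if all its classes are countable, and \emph{essentially countable} if it is Borel reducible to a countable Borel equivalence relation. An equivalence relation on a topological space $X$ is $K_\sigma$ if it is a countable union of compact subsets of $X\times X$.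

Two facts are known:
\begin{itemize}
\item[(K1)] $\approx_{QI}$ is a $K_\sigma$ equivalence relation on $\mathcal G$; in particular it is Borel.
\item[(K2)] $\cong$ is a countable Borel equivalence relation on $\mathcal G$.
\end{itemize}
We recall a proof of (K1) in Section~\ref{sec:universal}. The classes in (K2) are countable because a point of $\mathcal G_m$ isomorphic to a given countable group is determined by an $m$-tuple of its elements. The problem, which comes from \cite{QI}, is the following.

\medskip
\noindent\textbf{Question.} \emph{Is $\approx_{QI}$ essentially countable?}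

\subsection{Results}

\begin{theorem}\label{thm:B}
The relation $\approx_{QI}$ on $\mathcal G$ is not essentially countable.
\end{theorem}

Let $P=\prod_{n\ge0}\{0,1,\dots,n\}$, a compact metrizable space, and for $p,q\in P$ put
\[
p\,E_{K_\sigma}\,q\iff\sup_n|p_n-q_n|<\infty .
\]
The main work is the following construction.

\begin{theorem}\label{thm:A}
There is a Borel map $p\mapsto N_p$ from $P$ to $\mathcal G_4$ such that, writing $G_p=\mathbb F_\infty/N_p$:
\begin{itemize}
\item[(i)] if $p\,E_{K_\sigma}\,q$, then there is a bi-Lipschitz bijection $G_p\to G_q$;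
\item[(ii)] if $N_p\approx_{QI}N_q$, then $p\,E_{K_\sigma}\,q$.
\end{itemize}
Hence $E_{K_\sigma}\le_B{\approx_{QI}}$.
\end{theorem}

\begin{theorem}\label{thm:C}
The relation $\approx_{QI}$ on $\mathcal G$, and its restriction to each $\mathcal G_m$ with $m\ge4$, is Borel bireducible with $E_{K_\sigma}$; that is, it is a universal $K_\sigma$ equivalence relation. Moreover $E_{K_\sigma}\le_BE$ for every Borel equivalence relation $E$ on $\mathcal G_m$ $(m\ge4)$ that lies between bi-Lipschitz equivalence and $\approx_{QI}$. Also, $\approx_{QI}$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group, and ${\cong}<_B{\approx_{QI}}$.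
\end{theorem}

Here \emph{universal} means that every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to the relation in question. Theorems~\ref{thm:B} and~\ref{thm:A} are proved in full, from textbook facts that we recall. Theorem~\ref{thm:C} also uses theorems from \cite{DJK,KL,Ros}, quoted in Section~\ref{sec:universal}.

\subsection{What to expect}

The simplest quasi-isometries give no reason to doubt essential countability. All finite groups are quasi-isometric to the trivial group, and $G$ is quasi-isometric to $G\times\Phi$ for finite $\Phi$, but these observations relate a given group to only countably many others. The finitely presented groups form a countable subset of $\mathcal G$, so they say nothing about the question. Nor would uncountable classes by themselves settle it: a relation with a single class reduces to equality on a one-point space. The question is whether the ambiguity in $\approx_{QI}$ can be made countable by a Borel recoding, for instance by a Borel assignment $G\mapsto G^*$ with $G\approx_{QI}H\iff G^*\cong H^*$.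

The shape of the definition points the other way. A quasi-isometry may distort distances by a bounded factor, and nothing in the definition ties the distortion at one scale to the distortion at another. The relation $E_{K_\sigma}$ has the same shape: infinitely many independent coordinates, each of which may move by a uniformly bounded amount. An infinitely presented group has natural coordinates of this kind, the lengths of its relators, and one expects that a quasi-isometry can change these lengths only by a bounded factor. This gives part (ii) of Theorem~\ref{thm:A}. The difficulty is part (i): groups whose relators have been altered independently at infinitely many scales must be shown to be quasi-isometric. The maps cannot all be isomorphisms, for then $p\mapsto N_p$ would reduce $E_{K_\sigma}$ to the countable relation $\cong$, which Section~\ref{sec:E1} rules out. So we need a supply of non-algebraic bi-Lipschitz maps that still respect relators.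

Section~\ref{sec:E1} derives Theorem~\ref{thm:B} from Theorem~\ref{thm:A}. Section~\ref{sec:model} shows the bi-Lipschitz maps for a single relator. Sections~\ref{sec:words}--\ref{sec:bilip} construct the groups and prove (i), Sections~\ref{sec:dehn}--\ref{sec:rigid} prove (ii), and Section~\ref{sec:universal} proves Theorem~\ref{thm:C}.

\section{The relation $E_1$}\label{sec:E1}

The obstruction to essential countability is most visible in a relation simpler than $E_{K_\sigma}$. On $X=(2^{\mathbb N})^{\mathbb N}$ let $E_1$ be eventual equality:
\[
x\,E_1\,x'\iff\exists m_0\ \forall m\ge m_0\ \ x_m=x'_m .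
\]

\begin{lemma}\label{lem:E1Ksigma}
$E_1\le_BE_{K_\sigma}$.
\end{lemma}

\begin{proof}
Let $\langle m,k\rangle=\frac12(m+k)(m+k+1)+k$. This is a bijection $\mathbb N^2\to\mathbb N$ with $\langle m,k\rangle\ge m$. Put $h(x)_{\langle m,k\rangle}=m\cdot x_m(k)$. Then $h(x)\in P$ and $h$ is continuous. If $x_m=x'_m$ for $m\ge m_0$, all coordinates of $h(x)$ and $h(x')$ differ by at most $m_0$. If $x_m\ne x'_m$ for infinitely many $m$, then for each such $m$ some coordinate $\langle m,k\rangle$ differs by exactly $m$, and the differences are unbounded.
\end{proof}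

For an open subset $U$ of a Polish space, $\forall^*y\in U$ means ``for all $y\in U$ outside a meager set''; by the Baire category theorem, if $U\ne\emptyset$ such $y$ exist. We use three textbook facts about Polish spaces.
\begin{itemize}
\item[(B1)] Every Borel set $B$ has the Baire property: $B\mathbin\triangle V$ is meager for some open $V$. Every Borel map between Polish spaces has continuous restriction to some dense $G_\delta$ set.
\item[(B2)] (Kuratowski--Ulam) A Borel set $D\subseteq X_1\times X_2$ is comeager if and only if $\forall^*w\in X_1\ \forall^*y\in X_2\ (w,y)\in D$.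
\item[(B3)] If $D\subseteq X_1\times X_2$ is Borel and $U\subseteq X_2$ is open, then $\{w:\forall^*y\in U\ (w,y)\in D\}$ is Borel.
\end{itemize}

\begin{proposition}[Kechris--Louveau \cite{KL}]\label{prop:E1}
$E_1$ is not essentially countable.
\end{proposition}

The idea is that a reduction takes only countably many values when one coordinate varies, so that generically it is locally constant in each coordinate. One can then change the coordinates one at a time without changing the value. The difficulty is to keep the value in the limit, where all coordinates have changed; for this the limit must be steered into a set on which the reduction is continuous.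

\begin{proof}
Suppose $f\colon X\to X'$ is a Borel reduction of $E_1$ to a countable Borel equivalence relation, and fix a Polish topology on $X'$ generating its Borel sets. For $y\in2^{\mathbb N}$ let $x[n\to y]$ be $x$ with its $n$-th coordinate replaced by $y$. By (B1) there are dense open sets $O_k\subseteq X$ such that $f$ is continuous on $\Omega=\bigcap_kO_k$. Let
\[
L_n=\{x:\ \text{there is a basic clopen }U\ni x_n\text{ with }\forall^*y\in U\ f(x[n\to y])=f(x)\}.
\]
By (B3), $L_n$ is Borel.

\emph{Step 1: $L_n$ is comeager.} Write $x=(w,y)$, where $y=x_n$ and $w$ lists the other coordinates. By (B2) it suffices to show that for each $w$ the section of $L_n$ at $w$ is comeager. The points $(w,y)$, $y\in2^{\mathbb N}$, are $E_1$-related, so $y\mapsto f(w,y)$ takes its values in one countable class. Thus $2^{\mathbb N}$ is covered by countably many Borel sets $B_k$ on each of which this map is constant. Choose open $V_k$ with $B_k\mathbin\triangle V_k$ meager. The set $\bigcup_k(B_k\cap V_k)$ is comeager, since its complement lies in $\bigcup_k(B_k\setminus V_k)$. It is contained in the section: for $y\in B_k\cap V_k$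 take a basic clopen $U$ with $y\in U\subseteq V_k$; then $U\setminus B_k$ is meager.

\emph{Step 2: a comeager set stable under generic changes.} We must stay in $\Omega\cap\bigcap_nL_n$ after each change of a coordinate. Put
\[
D^0=\Omega\cap\bigcap_nL_n,\qquad D^{k+1}=\{x\in D^k:\forall n\ \forall^*y\ \ x[n\to y]\in D^k\},\qquad D^*=\bigcap_kD^k .
\]
Inductively each $D^k$ is Borel by (B3) and comeager by (B2), so $D^*\ne\emptyset$. If $x\in D^*$, then for each $n$ and $k$ we have $\forall^*y\ x[n\to y]\in D^k$, and therefore $\forall^*y\ x[n\to y]\in D^*$.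

\emph{Step 3: changing all coordinates.} Pick $x^0\in D^*$ and put $W_{-1}=X$. Suppose we have a clopen set $W_{k-1}$ and $x^k\in D^*\cap W_{k-1}$ with $x^k_l=x^0_l$ for $l\ge k$. Since $x^k\in\Omega\subseteq O_k$, there is a clopen $W_k$ with $x^k\in W_k\subseteq O_k\cap W_{k-1}$. Let $U\ni x^k_k$ witness $x^k\in L_k$. The set $U'$ of $y\in U$ with $x^k[k\to y]\in W_k$ is open and contains $x^k_k$. For comeagerly many $y\in U'$ we have $f(x^k[k\to y])=f(x^k)$, $x^k[k\to y]\in D^*$, and $y\ne x^0_k$ (points are meager in $2^{\mathbb N}$). Choose such a $y$ and put $x^{k+1}=x^k[k\to y]$.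

The $k$-th coordinate changes only at step $k$, so $x^k$ converges to a point $x^\infty$ with $x^\infty_k\ne x^0_k$ for all $k$. For $j\ge k$ we have $x^j\in W_k$, and $W_k$ is closed, so $x^\infty\in\bigcap_kW_k\subseteq\Omega$. All $x^k$ lie in $\Omega$, so $f(x^\infty)=\lim_kf(x^k)=f(x^0)$. As $f$ is a reduction, $x^\infty\,E_1\,x^0$, although the two points differ in every coordinate.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
We have $E_1\le_BE_{K_\sigma}\le_B{\approx_{QI}}$, and reductions compose. If $\approx_{QI}$ were essentially countable, so would be $E_1$, contrary to Proposition~\ref{prop:E1}.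
\end{proof}

\section{A model with one relator}\label{sec:model}

From here on the problem is one of group theory. Throughout, a map $\psi$ between groups with word metrics is $L$-Lipschitz as soon as $d(\psi(g),\psi(gu))\le L$ for all $g$ and all generators $u$, by the triangle inequality along a geodesic.

\subsection{Normal forms}\label{sub:nf}

Every element of a free product $\ast_\lambda H_\lambda$ is uniquely a product $h_1\cdots h_n$ ($n\ge0$) of nontrivial elements of the factors, its \emph{syllables}, with consecutive syllables from different factors. If the generating set is a union of generating sets of the factors, the word length of an element is the sum of the lengths of its syllables: this sum is an upper bound, and it changes by at most $1$ under right multiplication by a generator, so it is also a lower bound.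

Let $Y$ be a group with injective homomorphisms into $A$ and $B$. The amalgam $A*_YB$ is the quotient of $A*B$ identifying the two images of each element of $Y$. Fix sets $\mathcal T_A\ni1$ and $\mathcal T_B\ni1$ of representatives for the left cosets of $Y$ in $A$ and in $B$. The normal form theorem states:
\begin{itemize}
\item[(N1)] every element of $A*_YB$ is uniquely $c_1\cdots c_mh$ with $m\ge0$, $h\in Y$, and $c_1,\dots,c_m$ alternately from $\mathcal T_A\setminus\{1\}$ and $\mathcal T_B\setminus\{1\}$;
\item[(N2)] consequently $A$ and $B$ embed in $A*_YB$, and a product $g_1\cdots g_m$ with $m\ge1$ and factors alternately from $A\setminus Y$ and $B\setminus Y$ is not $1$.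
\end{itemize}

\subsection{Shearing $\mathbb Z^2$}

Let $A_0=\langle a\rangle\times\langle z\rangle\cong\mathbb Z^2$, fix $\sigma\ge1$, and for $e\ge0$ put
\[
y_e=a^\sigma z^e,\qquad H_e=\langle a,z,t\mid[a,z],\ (y_et)^7\rangle .
\]
The long relator has length $7(\sigma+e+1)$. Let $e'=e+v\ge0$ with $|v|\le c\sigma$, where $c$ is an integer. The groups $H_e$ and $H_{e'}$ are isomorphic by $a\mapsto a$, $z\mapsto z$, $t\mapsto z^vt$, but this map sends $t$ to a word of length $1+|v|$, which may be of order $c\sigma$. We want a bijection whose Lipschitz constant depends on $c$ alone, because we shall later have infinitely many relators, with $\sigma\to\infty$.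

Put $\zeta(a^m)=\lfloor mv/\sigma\rfloor$ and $Z(a^mz^k)=a^mz^{k+\zeta(a^m)}$. Then $\zeta(a^{m+\sigma})=\zeta(a^m)+v$ and $|\zeta(a^{m+1})-\zeta(a^m)|\le c$. So the shear $Z$ is a bijection of $A_0$, it and its inverse are $(1+c)$-Lipschitz, and
\[
Z(g\,y_e)=Z(g)\,y_{e'}\qquad(g\in A_0).
\]
To carry $Z$ over to the groups $H_e$, introduce $\tau=y_et$. Then $H_e=A_0*_{\langle\eta\rangle}B_0$, where $B_0=\langle t\rangle*\langle\tau\mid\tau^7\rangle$ and $\eta$ is $\tau t^{-1}$ in $B_0$ and $y_e$ in $A_0$. The group $B_0$ and the subgroup $\langle\eta\rangle\le B_0$ do not depend on $e$. Since $Z$ maps cosets of $\langle y_e\rangle$ to cosets of $\langle y_{e'}\rangle$, we can define $\Phi\colon H_e\to H_{e'}$ on normal forms: apply $Z$ to the representatives from $A_0$ and leave the rest unchanged.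

Take $\sigma=2$, $e=0$, $e'=1$, so $\zeta(a^m)=\lfloor m/2\rfloor$. The set $\mathcal T=\{a^\epsilon z^k:\epsilon\in\{0,1\},\,k\in\mathbb Z\}$ is fixed pointwise by $Z$ and represents the cosets of both $\langle a^2\rangle$ and $\langle a^2z\rangle$. So $\Phi$ sends each element of $H_0$ to the element of $H_1$ with the same normal form. Right multiplication by $t$ rewrites only the final part of the normal form that lies in $B_0$, by a computation inside $B_0$, so $\Phi(gt)=\Phi(g)t$. For $a$ and $z$, let $a^\epsilon z^k\eta^j$ be the final part of the normal form of $g$ that lies in $A_0$. It equals $a^{\epsilon+2j}z^k$ in $H_0$ and $a^{\epsilon+2j}z^{k+j}$ in $H_1$. Multiplying by $z$ raises $k$ by one, so $\Phi(gz)=\Phi(g)z$. Multiplying by $a$ gives $az^k\eta^j$ if $\epsilon=0$, so $\Phi(ga)=\Phi(g)a$; it gives $z^k\eta^{j+1}$ if $\epsilon=1$, which is $a^{2j+2}z^{k+j+1}$ in $H_1$, so $\Phi(ga)=\Phi(g)az$. Thus $\Phi$ and $\Phi^{-1}$ are $2$-Lipschitz. The map is not a homomorphism, since $\Phi(a)=a$ and $\Phi(a^2)=a^2z$, but it carries the relator loop to the relator loop: $\Phi((a^2t)^j)=\tau^j=(a^2zt)^j$.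

\subsection{From one relator to infinitely many}\label{sub:obstacles}

We now want words $s_0,s_1,\dots$ in place of $a^\sigma$, in a group $F$ in place of $\langle a\rangle$, and for \emph{every} sequence $(v_i)$ with $|v_i|\le c|s_i|$ a Lipschitz function $\zeta\colon F\to\mathbb Z$ with $\zeta(fs_i)=\zeta(f)+v_i$. There is a necessary condition. Suppose $\zeta$ is $K$-Lipschitz and $f_0s_{i_1}^{\varepsilon_1}f_1\cdots s_{i_n}^{\varepsilon_n}f_n=1$. Follow $\zeta$ along this product: a factor $f_l$ changes it by at most $K|f_l|$, a factor $s_{i_l}^{\varepsilon_l}$ changes it by exactly $\varepsilon_lv_{i_l}$, and the total change is $0$. Hence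
\begin{equation}\label{eq:necessary}
\Bigl|\sum_l\varepsilon_lv_{i_l}\Bigr|\le K\sum_l|f_l| .
\end{equation}
In $F=\langle a\rangle$ this fails for two words: $s=a^\sigma$ and $s'=a^{\sigma'}$ satisfy $s^{\sigma'}s'^{-\sigma}=1$, which forces $v/\sigma=v'/\sigma'$. So we take $F$ free of rank two. Freeness of the $s_i$ is not enough either: $s=a^\sigma$ and $s'=a^\sigma b$ freely generate a free group, but $s^{-1}s'b^{-1}=1$, and for $v=0$, $v'=\sigma$ condition \eqref{eq:necessary} forces $K\ge\sigma$. The words must have small overlaps. Section~\ref{sec:words} shows that then \eqref{eq:necessary} holds with $K=5c$, and that \eqref{eq:necessary} is also sufficient.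

\section{Words with small overlaps and Lipschitz potentials}\label{sec:words}

Let $F=F(a,b)$ be the free group on $a,b$, with word length $|\cdot|$; we identify elements with reduced words. For $i\ge0$ let $k_i=2^{(i+10)^2}$ and
\[
s_i=a^{k_i+1}b\,a^{k_i+2}b\cdots a^{k_i+100}b,\qquad\sigma_i=|s_i|=\sum_{l=1}^{100}(k_i+l+1)=100k_i+5150 .
\]
Since $k_i\ge2^{100}$, we have $100k_i\le\sigma_i\le200k_i$. As $(i+10)^2-(i+9)^2=2i+19$, this gives
\begin{equation}\label{eq:growth}
\frac{\sigma_i}{\sigma_{i-1}}\ge\frac{k_i}{2k_{i-1}}=2^{2i+18}\quad(i\ge1),\qquad\text{hence}\qquad(i+1)\sigma_i<\sigma_{i+1}\quad(i\ge0).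
\end{equation}
This fast growth separates the scales of the relators and is used in Section~\ref{sec:rigid}. In the present section we need only the following property. The \emph{position} of an occurrence of a subword is the number of letters preceding it.

\begin{lemma}\label{lem:pieces}
If a word $U$ occurs in $s_i$ at position $\alpha$ and in $s_k$ at position $\alpha'$, with $(i,\alpha)\ne(k,\alpha')$, then $|U|\le\frac1{20}\min(\sigma_i,\sigma_k)$.
\end{lemma}

\begin{proof}
If $U$ contained two letters $b$, it would contain a subword $ba^eb$. The intervals $[k_j+1,k_j+100]$ are disjoint and each exponent occurs once in $s_j$, so $ba^eb$ occurs in only one of the words $s_j$ and at only one position. This forces $(i,\alpha)=(k,\alpha')$. So $U$ contains at most one $b$, and $|U|\le2(k_i+100)+1\le5k_i\le\sigma_i/20$. The same holds with $k$ in place of $i$.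
\end{proof}

An \emph{expression} is a sequence $(f_0,S_1,f_1,\dots,S_n,f_n)$ with $n\ge0$, $f_l\in F$ and $S_l=s_{i_l}^{\varepsilon_l}$, $\varepsilon_l=\pm1$. Its \emph{value} is the product $f_0S_1f_1\cdots S_nf_n\in F$. To prove \eqref{eq:necessary} by induction on $n$ we need ways of removing the $S_l$ from an expression with value $1$. There are two: a pair $S_l,S_l^{-1}$ with nothing in between can be deleted, and an $S_l$ that cancels substantially against its neighbors can be absorbed into them. The next lemma says that one of these is always available.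

\begin{lemma}\label{lem:irreducible}
Let $(f_0,S_1,\dots,S_n,f_n)$ be an expression with $n\ge1$ such that
\begin{itemize}
\item[(a)] there is no $l$ with $1\le l<n$, $f_l=1$ and $S_{l+1}=S_l^{-1}$;
\item[(b)] $|f_{l-1}S_lf_l|>|f_{l-1}|+|f_l|-\frac15|S_l|$ for $1\le l\le n$.
\end{itemize}
Then its value is not $1$.
\end{lemma}

\begin{proof}
We perform the cancellations in two rounds, first between the $S_l$ and the $f_l$, then between what is left of consecutive $S_l$, and show that a part of each $S_l$ survives.

\emph{First round.} For $1\le l\le n$ let $\omega_l$ be the longest suffix of $S_l$ such that $\omega_l^{-1}$ is a prefix of $f_l$, and write $f_l=\omega_l^{-1}f_l'$; put $f'_0=f_0$. For $0\le l<n$ let $\alpha_{l+1}$ be the longest prefix of $S_{l+1}$ such that $\alpha_{l+1}^{-1}$ is a suffix of $f_l'$, and write $f'_l=g_l\alpha_{l+1}^{-1}$; put $g_n=f_n'$. Thus $f_l=\omega_l^{-1}g_l\alpha_{l+1}^{-1}$ letter for letter, with $\omega_0$ and $\alpha_{n+1}$ empty.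

Suppose $|\alpha_l|+|\omega_l|\ge|S_l|$. Write $S_l=\alpha_l\omega$. Then $\omega$ is a suffix of $\omega_l$, so $\omega^{-1}$ is a prefix of $f_l$, and cancelling $\alpha_l$ against $f_{l-1}$ and $\omega$ against $f_l$ gives $|f_{l-1}S_lf_l|\le|f_{l-1}|+|f_l|-|S_l|$, contrary to (b). Hence $S_l=\alpha_l\mu_l\omega_l$ letter for letter with $\mu_l$ non-empty, and
\[
|f_{l-1}S_lf_l|\le|f_{l-1}|-|\alpha_l|+|\mu_l|+|f_l|-|\omega_l|=|f_{l-1}|+|f_l|+|S_l|-2(|\alpha_l|+|\omega_l|).
\]
With (b) this gives $|\alpha_l|+|\omega_l|<\frac35|S_l|$, so $|\mu_l|>\frac25|S_l|$. The value of the expression is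
\begin{equation}\label{eq:product}
g_0\,\mu_1\,g_1\,\mu_2\cdots\mu_n\,g_n .
\end{equation}
If $g_l$ is non-empty, there is no cancellation at $\mu_lg_l$: if $\mu_l$ ended in a letter $u$ and $g_l$ began with $u^{-1}$, then $u\omega_l$ would be a longer choice for $\omega_l$. In the same way the maximality of $\alpha_{l+1}$ excludes cancellation at $g_l\mu_{l+1}$.

\emph{Second round.} Let $1\le l<n$ with $g_l$ empty, and let $h_l$ be the longest suffix of $\mu_l$ whose inverse is a prefix of $\mu_{l+1}$. We claim that $|h_l|\le\frac1{20}\min(|S_l|,|S_{l+1}|)$. Let $h_l$ be non-empty. The $s_i$ contain no inverse letters, so $\varepsilon_{l+1}=-\varepsilon_l$. Now $h_l$ occurs in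
\[
S_l=\cdots h_l\,\omega_l\qquad\text{and in}\qquad S_{l+1}^{-1}=\cdots h_l\,\alpha_{l+1}^{-1},
\]
so $h_l^{\varepsilon_l}$ occurs in $s_{i_l}$ and in $s_{i_{l+1}}$. If the indices or the positions differ, Lemma~\ref{lem:pieces} gives the claim. Otherwise $S_{l+1}^{-1}=S_l$ and the two displayed occurrences coincide, so $\omega_l=\alpha_{l+1}^{-1}$ and $f_l=\omega_l^{-1}\alpha_{l+1}^{-1}=\omega_l^{-1}\omega_l=1$, contrary to (a).

Cancel each $h_lh_l^{-1}$ in \eqref{eq:product}. Each $\mu_l$ loses at most $\frac1{20}|S_l|$ letters at each end and keeps a middle part of length greater than $(\frac25-\frac1{10})|S_l|>0$. At a junction with $g_l$ empty, the two letters that become adjacent belong to $\mu_l$ and $\mu_{l+1}$ and do not cancel, by maximality of $h_l$. The other junctions were already reduced. So the value is a non-empty reduced word.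
\end{proof}

\begin{lemma}\label{lem:free}
The words $s_i$ freely generate a free subgroup of $F$.
\end{lemma}

\begin{proof}
A non-empty reduced word $S_1\cdots S_n$ in the $s_i^{\pm1}$ is the value of the expression with all $f_l=1$. Condition (a) holds because the word is reduced, and (b) reads $|S_l|>-\frac15|S_l|$.
\end{proof}

\begin{lemma}\label{lem:nocycle}
Let $c\ge0$ be an integer and $v_i\in\mathbb Z$ with $|v_i|\le c\sigma_i$ for all $i$. If an expression has value $1$, then $\bigl|\sum_l\varepsilon_lv_{i_l}\bigr|\le5c\sum_l|f_l|$.
\end{lemma}

\begin{proof}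
Induction on $n$; for $n=0$ the left side is $0$. Let $n\ge1$. By Lemma~\ref{lem:irreducible}, (a) or (b) fails for some $l$. If (a) fails, replace $f_{l-1},S_l,f_l,S_{l+1},f_{l+1}$ by the single element $f_{l-1}f_{l+1}$. The value and $\sum\varepsilon v$ are unchanged and $\sum|f|$ does not increase, so induction applies. If (b) fails, replace $f_{l-1},S_l,f_l$ by the single element $f_{l-1}S_lf_l$. The value is unchanged, the term $\varepsilon_lv_{i_l}$ disappears, and $\sum|f|$ drops by at least $\frac15\sigma_{i_l}$. By induction
\[
\Bigl|\sum\varepsilon v\Bigr|\le c\sigma_{i_l}+5c\Bigl(\sum|f|-\tfrac15\sigma_{i_l}\Bigr)=5c\sum|f| .\qedhere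
\]
\end{proof}

To construct $\zeta$, think of the Cayley graph of $F$ with every edge costing $5c$, together with extra directed edges from $f$ to $fs_i^{\pm1}$ costing $\pm v_i$. Lemma~\ref{lem:nocycle} says that no closed path has negative cost, so the cheapest cost of reaching $f$ from $1$ is well defined.

\begin{proposition}\label{prop:zeta}
Let $c$ and $v_i$ be as in Lemma~\ref{lem:nocycle}. There is a function $\zeta\colon F\to\mathbb Z$ with $\zeta(1)=0$,
\[
\zeta(fs_i)=\zeta(f)+v_i\quad(f\in F,\ i\ge0),\qquad|\zeta(fu)-\zeta(f)|\le5c\quad(f\in F,\ u\in\{a^{\pm1},b^{\pm1}\}).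
\]
\end{proposition}

\begin{proof}
Define the \emph{cost} of an expression to be the integer $\sum_l\varepsilon_lv_{i_l}+5c\sum_l|f_l|$. Every $f$ is the value of the expression $(f)$. If an expression has value $f$, replacing $f_n$ by $f_nf^{-1}$ gives value $1$, and Lemma~\ref{lem:nocycle} yields $\sum\varepsilon v\ge-5c\bigl(\sum|f_l|+|f|\bigr)$; so the cost is at least $-5c|f|$. Let $\zeta(f)$ be the minimal cost of an expression with value $f$. Then $\zeta(1)\ge0$, and the expression $(1)$ has cost $0$. Appending $s_i,1$ to a cheapest expression for $f$ gives $\zeta(fs_i)\le\zeta(f)+v_i$, and appending $s_i^{-1},1$ to a cheapest expression for $fs_i$ gives $\zeta(f)\le\zeta(fs_i)-v_i$. Replacing $f_n$ by $f_nu$ gives $\zeta(fu)\le\zeta(f)+5c$, and the same inequality for $fu$ and $u^{-1}$ gives $\zeta(f)\le\zeta(fu)+5c$.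
\end{proof}

\section{The groups $G_p$}\label{sec:groups}

\subsection{Definition}

Let $A=F\times\langle z\rangle$ with $z$ of infinite order and generators $a,b,z$. Projecting a word to the two factors shows $|fz^k|=|f|+|k|$.

The first guess is to encode $p\in P$ by the elements $s_nz^{p_n\sigma_n}$, of length $(1+p_n)\sigma_n$. Shears would then handle bounded \emph{differences} $p_n-q_n$, but comparing relator lengths up to a bounded factor sees only the \emph{ratios} $(1+p_n)/(1+q_n)$, and these are at most $2$ for $p_n=n$, $q_n=\lfloor n/2\rfloor$. We remove the mismatch by recording the distance from $p_n$ to every $j\in\{0,\dots,n\}$. The numbers $|p_n-j|$ and $|q_n-j|$ differ by at most $|p_n-q_n|$, while for $j=p_n$ the ratio of $1+|q_n-j|$ to $1+|p_n-j|$ is $1+|p_n-q_n|$.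

So index the pairs $(n,j)$ with $0\le j\le n$ by $i(n,j)=\frac12n(n+1)+j$. This is a bijection onto $\mathbb N$, and $n\le i(n,j)$. For $p\in P$ and $i=i(n,j)$ put
\[
\theta_i(p)=|p_n-j|,\qquad e_i(p)=\theta_i(p)\sigma_i,\qquad y_i(p)=s_iz^{e_i(p)}\in A .
\]
Then $0\le\theta_i(p)\le n\le i$, so
\begin{equation}\label{eq:ylength}
\sigma_i\le|y_i(p)|=(1+\theta_i(p))\sigma_i\le(i+1)\sigma_i .
\end{equation}
Let $R_i(p)$ be the word $(s_iz^{e_i(p)}t)^7$, of length $7(|y_i(p)|+1)$, and define
\[
G_p=\langle a,b,z,t\mid[a,z],\ [b,z],\ R_i(p)\ (i\ge0)\rangle .
\]
Let $N_p\in\mathcal G_4$ be the kernel of the map $\mathbb F_\infty\to G_p$ sending $x_0,x_1,x_2,x_3$ to $a,b,z,t$ and the other $x_k$ to $1$. The map $p\mapsto N_p$ is Borel, because for each $w\in\mathbb F_\infty$ the set $\{p:w\in N_p\}$ is open: a product of conjugates witnessing $w\in N_p$ involves finitely many relators, and each relator depends on one coordinate of $p$.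

Let $\widehat G=A*\langle t\rangle=\langle a,b,z,t\mid[a,z],[b,z]\rangle$, and let $\pi_p\colon\widehat G\to G_p$ be the quotient map. Its kernel is the normal closure of the elements $R_i(p)=(y_i(p)t)^7$.

\subsection{The factor $B$}

As in the model, all dependence on $p$ can be pushed into the embedding of a fixed group $Y$ into $A$. Let $\widehat B$ be the free group on $t,\tau_0,\tau_1,\dots$, viewed as the free product of the cyclic groups $\langle t\rangle,\langle\tau_0\rangle,\langle\tau_1\rangle,\dots$, and let
\[
B=\langle t\rangle*\Bigl(\mathop{\ast}_{i\ge0}\langle\tau_i\mid\tau_i^7\rangle\Bigr),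
\]
with quotient map $\beta\mapsto\bar\beta$ from $\widehat B$ to $B$. Put $\eta_i=\tau_it^{-1}$. Since $\tau_i=\eta_it$, the set $\{t\}\cup\{\eta_i\}$ is a second basis of $\widehat B$; let $Y\le\widehat B$ be the free group on the $\eta_i$. The basis $\{t,\eta_i\}$ describes how $\widehat B$ meets $A$, and the basis $\{t,\tau_i\}$ describes the passage to $B$, so we need to translate between them.

Write $\beta\in\widehat B$ as a reduced word in the second basis,
\begin{equation}\label{eq:beta}
\beta=t^{c_0}\eta_{i_1}^{\varepsilon_1}t^{c_1}\cdots\eta_{i_N}^{\varepsilon_N}t^{c_N}\qquad(N\ge0,\ c_l\in\mathbb Z,\ \varepsilon_l=\pm1),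
\end{equation}
where reduced means that $c_l\ne0$ whenever $0<l<N$, $i_l=i_{l+1}$ and $\varepsilon_l=-\varepsilon_{l+1}$. A \emph{run of size $m$} is a subword $\eta_i^\varepsilon t^\varepsilon\eta_i^\varepsilon\cdots t^\varepsilon\eta_i^\varepsilon$ with $m\ge1$ letters $\eta_i^\varepsilon$, in which each $t^\varepsilon$ is a full factor $t^{c_l}$ of \eqref{eq:beta}.

\begin{lemma}\label{lem:basis}
The $\tau$-syllables of $\beta$ in the free product $\widehat B$ correspond to the maximal runs in \eqref{eq:beta}; a maximal run of size $m$ in $\eta_i^\varepsilon$ gives the syllable $\tau_i^{\varepsilon m}$. In particular all $\tau$-syllables of an element of $Y$ have exponent $\pm1$.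
\end{lemma}

\begin{proof}
Substituting $\eta_i=\tau_it^{-1}$ and $\eta_i^{-1}=t\tau_i^{-1}$ gives $\beta=t^{c'_0}\tau_{i_1}^{\varepsilon_1}t^{c'_1}\cdots\tau_{i_N}^{\varepsilon_N}t^{c'_N}$. For $0<l<N$, the letter $\eta_{i_l}^{\varepsilon_l}$ contributes $t^{-1}$ to $t^{c'_l}$ if $\varepsilon_l=1$, and $\eta_{i_{l+1}}^{\varepsilon_{l+1}}$ contributes $t$ if $\varepsilon_{l+1}=-1$. Hence $c'_l=c_l-\varepsilon$ if $\varepsilon_l=\varepsilon_{l+1}=\varepsilon$, and $c'_l=c_l$ if $\varepsilon_l\ne\varepsilon_{l+1}$. Two consecutive $\tau$-letters can be merged only if $i_l=i_{l+1}$ and $c'_l=0$. For opposite signs this is excluded, since then $c_l'=c_l\ne0$. For equal signs $\varepsilon$ it means $c_l=\varepsilon$. So deleting the factors $t^0$ and merging the letters of each maximal run produces syllables $\tau_i^{\varepsilon m}\ne1$ and gives the normal form. For $\beta\in Y$ all $c_l$ vanish, so all runs have size $1$.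
\end{proof}

\begin{lemma}\label{lem:five}
Let $\beta\in\widehat B$ have all $\tau$-exponents of absolute value at most $5$, and let $h\in Y$. If $\bar\beta=\bar h$, then $\beta=h$. In particular $Y\to B$ is injective.
\end{lemma}

\begin{proof}
No $\tau$-exponent of $\beta$ or $h$ is divisible by $7$, so the normal forms of $\bar\beta$ and $\bar h$ in $B$ are obtained from those of $\beta$ and $h$ syllable by syllable. By uniqueness of normal forms in $B$, the elements $\beta$ and $h$ have the same number of syllables, the same $t$-syllables and the same $\tau$-indices in the same places, and corresponding $\tau$-exponents $m$ and $\delta=\pm1$ satisfy $m\equiv\delta\pmod7$. Since $|m-\delta|\le6$, we get $m=\delta$. The last statement is the case $\beta\in Y$.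
\end{proof}

\subsection{Amalgam structure}

By Lemma~\ref{lem:free} the homomorphism $\iota_p\colon Y\to A$, $\eta_i\mapsto y_i(p)$, is injective, since its composition with the projection to $F$ sends $\eta_i$ to $s_i$. So we may form $A*_YB$ using $\iota_p$ and $h\mapsto\bar h$. It has generators $a,b,z,t,\tau_i$ and relations $[a,z]=[b,z]=1$, $\tau_i^7=1$, $y_i(p)=\tau_it^{-1}$. Eliminating $\tau_i=y_i(p)t$ gives
\[
G_p=A*_YB .
\]
By the normal form theorem for $\widehat G=A*\langle t\rangle$, the subgroup generated by $\iota_p(Y)$ and $t$ is $\iota_p(Y)*\langle t\rangle$. We identify it with $\widehat B$ through $\eta_i\mapsto y_i(p)$, $t\mapsto t$, so that $\tau_i=y_i(p)t$. Then $\pi_p$ is the identity on $A$ and is the map $\beta\mapsto\bar\beta$ on $\widehat B$.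

Since the torsion relations concern different free factors of $B$, none of the relators follows from the others.

\begin{lemma}\label{lem:independent}
$R_i(p)$ is not in the normal closure of $\{R_k(p):k\ne i\}$ in $\widehat G$.
\end{lemma}

\begin{proof}
Let $B_i$ be the quotient of $\widehat B$ by the relations $\tau_k^7$, $k\ne i$; it is a free product in which $\tau_i$ has infinite order. The map $Y\to B_i$ is injective because its composition with $B_i\to B$ is. Eliminating the $\tau_k$ as above identifies the quotient of $\widehat G$ by the normal closure in question with $A*_YB_i$. There $R_i(p)=\tau_i^7$, which is not $1$ since $B_i$ embeds by (N2).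
\end{proof}

\section{Bounded differences give bi-Lipschitz groups}\label{sec:bilip}

All groups $G_p$ carry the word metric of $\{a,b,z,t\}$. The following proposition is Theorem~\ref{thm:A}(i).

\begin{proposition}\label{prop:bilip}
Let $c\ge0$ be an integer with $|p_n-q_n|\le c$ for all $n$. There is a bijection $\Phi\colon G_p\to G_q$ such that $\Phi$ and $\Phi^{-1}$ are $(1+5c)$-Lipschitz.
\end{proposition}

\begin{proof}
\emph{The shear.} For $i=i(n,j)$ we have $|\theta_i(q)-\theta_i(p)|\le|q_n-p_n|\le c$, so $v_i=e_i(q)-e_i(p)$ satisfies $|v_i|\le c\sigma_i$. Take $\zeta$ from Proposition~\ref{prop:zeta} and define $Z\colon A\to A$ by $Z(fz^k)=fz^{k+\zeta(f)}$. It is a bijection with inverse $fz^k\mapsto fz^{k-\zeta(f)}$, and $Z(1)=1$. Since $z$ is central, for $g=fz^k$,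
\[
Z(g\,y_i(p))=fs_iz^{k+e_i(p)+\zeta(f)+v_i}=fs_iz^{k+\zeta(f)+e_i(q)}=Z(g)\,y_i(q).
\]
Applying this to $g\,y_i(p)^{-1}$ in place of $g$ gives $Z(g\,y_i(p)^{-1})=Z(g)\,y_i(q)^{-1}$. By induction on word length in $Y$,
\begin{equation}\label{eq:equivariant}
Z(g\,\iota_p(h))=Z(g)\,\iota_q(h)\qquad(g\in A,\ h\in Y).
\end{equation}
For $g=fz^k$ and $u\in\{a^{\pm1},b^{\pm1}\}$ we compute
\[
Z(g)^{-1}Z(gu)=uz^{\zeta(fu)-\zeta(f)},\qquad g^{-1}Z^{-1}(Z(g)u)=uz^{\zeta(f)-\zeta(fu)},
\]
and for $u=z^{\pm1}$ both left sides equal $u$. So for every $u\in\{a,b,z\}^{\pm1}$,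
\begin{equation}\label{eq:Zlip}
|Z(g)^{-1}Z(gu)|\le1+5c,\qquad|g^{-1}Z^{-1}(Z(g)u)|\le1+5c .
\end{equation}

\emph{The bijection.} Regard $A$, $B$ and $Y\le B$ as subgroups of both $G_p$ and $G_q$; an element $h\in Y$ equals $\iota_p(h)\in A$ in $G_p$ and $\iota_q(h)\in A$ in $G_q$. Choose sets $\mathcal T_A\ni1$ and $\mathcal T_B\ni1$ of representatives for the left cosets of $\iota_p(Y)$ in $A$ and of $Y$ in $B$. By \eqref{eq:equivariant}, $Z$ maps $g\,\iota_p(Y)$ onto $Z(g)\,\iota_q(Y)$. As $Z$ is a bijection, $Z(\mathcal T_A)\ni1$ is a set of representatives for the left cosets of $\iota_q(Y)$. For $g=c_1\cdots c_mh$ in the normal form (N1) of $G_p$ define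
\[
\Phi(g)=c'_1\cdots c'_mh,\qquad c'=Z(c)\ \text{ for }c\in\mathcal T_A,\qquad c'=c\ \text{ for }c\in\mathcal T_B .
\]
By (N1) for $G_q$, with representatives $Z(\mathcal T_A)$ and $\mathcal T_B$, the map $\Phi$ is a bijection. We have no control over the lengths of the representatives; what saves us is that right multiplication by an element of one factor rewrites only the final part of the normal form lying in that factor.

\emph{Claim 1: $\Phi(g\beta)=\Phi(g)\beta$ for $g\in G_p$, $\beta\in B$.} If $m\ge1$ and $c_m\in\mathcal T_B$, put $l=m-1$ and $r=c_mh$; otherwise put $l=m$ and $r=h$. Then $r\in B$, $g=c_1\cdots c_lr$, $\Phi(g)=c'_1\cdots c'_lr$, and $l=0$ or $c_l\in\mathcal T_A$. Write $r\beta=\gamma h'$ in $B$ with $\gamma\in\mathcal T_B$, $h'\in Y$. The normal form of $g\beta$ is $c_1\cdots c_l\gamma h'$, with $\gamma$ omitted if $\gamma=1$. So $\Phi(g\beta)=c'_1\cdots c'_l\gamma h'=c'_1\cdots c'_lr\beta=\Phi(g)\beta$.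

\emph{Claim 2: for $g\in G_p$ there is $r\in A$ with $\Phi(g\alpha)=\Phi(g)Z(r)^{-1}Z(r\alpha)$ for all $\alpha\in A$.} If $m\ge1$ and $c_m\in\mathcal T_A$, put $l=m-1$ and $r=c_m\iota_p(h)$; otherwise put $l=m$ and $r=\iota_p(h)$. Then $g=c_1\cdots c_lr$, and $l=0$ or $c_l\in\mathcal T_B$. Write $r\alpha=\gamma\,\iota_p(h')$ with $\gamma\in\mathcal T_A$, $h'\in Y$. The normal form of $g\alpha$ is $c_1\cdots c_l\gamma h'$, with $\gamma$ omitted if $\gamma=1$. By \eqref{eq:equivariant} and $Z(1)=1$,
\[
\Phi(g\alpha)=c'_1\cdots c'_l\,Z(\gamma)\,\iota_q(h')=c'_1\cdots c'_l\,Z(r\alpha).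
\]
For $\alpha=1$ this reads $\Phi(g)=c'_1\cdots c'_l\,Z(r)$, and the claim follows.

\emph{Lipschitz bounds.} By Claim 1, $\Phi(gt^{\pm1})=\Phi(g)t^{\pm1}$, so both $\Phi$ and $\Phi^{-1}$ send $t$-edges to $t$-edges. Let $u\in\{a,b,z\}^{\pm1}$. By Claim 2 and \eqref{eq:Zlip}, $d(\Phi(g),\Phi(gu))\le1+5c$. For the inverse put $\alpha=r^{-1}Z^{-1}(Z(r)u)$. Then $|\alpha|\le1+5c$ by \eqref{eq:Zlip} and $Z(r\alpha)=Z(r)u$, so $\Phi(g\alpha)=\Phi(g)u$; that is, $\Phi^{-1}$ sends $\Phi(g)$ and $\Phi(g)u$ to points at distance at most $1+5c$.
\end{proof}

\section{Short relations in $G_p$}\label{sec:dehn}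

We turn to part (ii). The plan is to show that the lengths $|y_i(p)|$ are visible in the geometry of $G_p$. By Lemma~\ref{lem:independent} no relator follows from the others, but a priori $R_i(p)$ could follow from much shorter words that happen to be trivial in $G_p$. To exclude this we must know that a short trivial word needs only short relators, and this follows from a Dehn algorithm: every nontrivial element of the kernel contains more than half of a relator. Fix $p$ and drop it from the notation. Let $|\cdot|$ be the word length on $\widehat G=A*\langle t\rangle$ for $\{a,b,z,t\}$, which is additive over syllables by Section~\ref{sub:nf}.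

\begin{lemma}\label{lem:dehn}
Let $1\ne g\in\ker\pi$. There are $i\ge0$ and $g'\in\widehat G$ such that $g'g^{-1}$ is conjugate to $R_i^{\pm1}$, $|g'|<|g|$ and $|y_i|<|g|$.
\end{lemma}

\begin{proof}
\emph{Step 1: a block that collapses into $Y$.} Let $g=\alpha_0t^{d_1}\alpha_1\cdots t^{d_\nu}\alpha_\nu$ be the normal form, with $d_l\ne0$, $\alpha_l\in A$ and $\alpha_l\ne1$ for $0<l<\nu$. Since $\pi$ is injective on $A$, we have $\nu\ge1$. Cut $g$ at those interior $\alpha_l$ that do not lie in $\iota(Y)$:
\[
g=\gamma_0\beta_1\gamma_1\cdots\beta_m\gamma_m,\qquad m\ge1,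
\]
where $\gamma_0=\alpha_0$, $\gamma_m=\alpha_\nu$, the interior $\gamma_l$ lie in $A\setminus\iota(Y)$, and each block $\beta_l\in\widehat B$ is a segment $t^{d}\alpha\,t^{d'}\alpha'\cdots t^{d''}$ of the normal form with $\alpha,\alpha',\ldots\in\iota(Y)\setminus\{1\}$. Suppose $\bar\beta_l\in B\setminus Y$ for all $l$. Absorb $\gamma_0$ and $\gamma_m$ into the neighboring $\bar\beta$ if they lie in $\iota(Y)$. Then $\pi(g)$ is a non-empty alternating product as in (N2), so $\pi(g)\ne1$, a contradiction. Hence $\bar\beta=\bar h$ for some block $\beta$ and some $h\in Y$. But $\beta\ne h$, since the normal form of $\beta$ in $\widehat G$ contains a $t$-syllable while $h$ corresponds to an element of $A$.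

\emph{Step 2: a long run.} By Lemma~\ref{lem:five}, $\beta$ has a $\tau$-syllable with exponent of absolute value at least $6$. Writing each $\alpha,\alpha',\dots$ as a reduced word in the $\eta_i$ turns $\beta$ into its reduced form \eqref{eq:beta}. In it the factors $t^{c_l}$ with $c_l\ne0$ are exactly the $t$-syllables of $g$ inside $\beta$, and the $\eta$-words between consecutive ones are exactly the $A$-syllables of $g$ inside $\beta$. By Lemma~\ref{lem:basis} there is a run of size $6$,
\[
\eta_i^\varepsilon\;t^\varepsilon\eta_i^\varepsilon\,t^\varepsilon\eta_i^\varepsilon\,t^\varepsilon\eta_i^\varepsilon\,t^\varepsilon\eta_i^\varepsilon\,t^\varepsilon\;\eta_i^\varepsilon .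
\]
The first and last letters may be parts of longer $A$-syllables, whose length we cannot control. But the five factors $t^\varepsilon$ are full $t$-syllables of $g$, and the four letters $\eta_i^\varepsilon$ between them are full $A$-syllables equal to $y_i^\varepsilon$. So
\[
g=Q\,(t^\varepsilon y_i^\varepsilon)^4\,t^\varepsilon\,Q',\qquad|g|=|Q|+4(|y_i|+1)+1+|Q'| ,
\]
where $Q,Q'$ are the products of the syllables to the left and to the right. In particular $|y_i|<|g|$.

\emph{Step 3: shortening.} Put $g'=Q(t^\varepsilon y_i^\varepsilon)^{-3}t^\varepsilon Q'$. Then $g'g^{-1}=Q(t^\varepsilon y_i^\varepsilon)^{-7}Q^{-1}$. Here $(ty_i)^7=tR_it^{-1}$ and $(t^{-1}y_i^{-1})^7=R_i^{-1}$. Finally $|g'|\le|Q|+3(|y_i|+1)+1+|Q'|<|g|$.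
\end{proof}

With an exponent $\kappa$ in place of $7$ the argument finds a run of size $\kappa-1$, hence $\kappa-3$ full periods $t^\varepsilon y_i^\varepsilon$, and replaces them by $3$ periods; the value $7$ is the least $\kappa$ with $\kappa-3>3$.

\begin{proposition}\label{prop:short}
Every $g\in\ker\pi$ lies in the normal closure in $\widehat G$ of $\{R_i:|y_i|<|g|\}$.
\end{proposition}

\begin{proof}
Induction on $|g|$; the case $g=1$ is trivial. For $g\ne1$ take $i$ and $g'$ from Lemma~\ref{lem:dehn}. Then $g'\in\ker\pi$ lies in the normal closure of $\{R_k:|y_k|<|g'|\}$, and $g$ is the product of a conjugate of $R_i^{\pm1}$ and $g'$.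
\end{proof}

\section{Fillings and quasi-isometries}\label{sec:filling}

A quasi-isometry does not respect presentations. It does respect, up to a constant factor, statements of the form ``every trivial word of length at most $T$ follows from trivial words of length at most $r$''.

Let $\Gamma$ be a group with a finite generating set $\Sigma$, and $K$ the kernel of $F(\Sigma)\to\Gamma$. A word that is trivial in $\Gamma$ is \emph{$r$-fillable} if in $F(\Sigma)$ it is a product of conjugates of words of length at most $r$ that are trivial in $\Gamma$. The Cayley graph has vertex set $\Gamma$ and an edge from $g$ to $gu$, labeled $u$, for each $g\in\Gamma$, $u\in\Sigma$. Let $X_r(\Gamma)$ be obtained from it by attaching a $2$-cell along every closed edge path of length at most $r$.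

\begin{lemma}\label{lem:topological}
A closed edge path in the Cayley graph is null-homotopic in $X_r(\Gamma)$ if and only if its label is $r$-fillable.
\end{lemma}

\begin{proof}
Left translations act on $X_r(\Gamma)$ and preserve labels, so we may assume that the path starts at $1$. The Cayley graph is the covering of the wedge of circles indexed by $\Sigma$ that corresponds to $K$, so reading labels identifies its fundamental group at $1$ with $K$. Attaching the $2$-cells kills the normal closure in $K$ of the set of all $uvu^{-1}$, where $v$ is the label of an attaching loop, that is, a trivial word of length at most $r$, and $u\in F(\Sigma)$ is the label of a path from $1$ to its base point, that is, an arbitrary element. This set is closed under inversion and under conjugation by $F(\Sigma)$, so its normal closure in $K$ is the set of products of its elements.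
\end{proof}

\begin{lemma}\label{lem:filling}
For integers $\lambda\ge1$, $C\ge0$ there is an integer $M=M(\lambda,C)\ge1$ with the following property. Let $\varphi\colon\Gamma\to\Gamma'$ be a $(\lambda,C)$-quasi-isometry of finitely generated groups with word metrics, and let $r,T\ge1$ be integers. If every word of length at most $MT$ that is trivial in $\Gamma'$ is $r$-fillable in $\Gamma'$, then every word of length at most $T$ that is trivial in $\Gamma$ is $Mr$-fillable in $\Gamma$.
\end{lemma}

\begin{proof}
We push a loop to $\Gamma'$, fill it there, and pull the filling back by a coarse inverse. Let $D=\lambda(3C+1)$ and $M=1+4\lambda C+D(\lambda+C)$; then $M\ge D$ and $M\ge\lambda+C$. Choose $\psi\colon\Gamma'\to\Gamma$ with $d(\varphi\psi(g'),g')\le C$ for all $g'$. The lower quasi-isometry inequality reads $d(x,y)\le\lambda(d(\varphi x,\varphi y)+C)$. It gives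
\[
d(\psi g',\psi h')\le\lambda\bigl((2C+1)+C\bigr)=D\ \text{ if }d(g',h')\le1,\qquad d(\psi\varphi g,g)\le\lambda(C+C)=2\lambda C .
\]
Extend $\psi$ to the Cayley graph of $\Gamma'$ by sending each edge to a geodesic of length at most $D$. A closed edge path of length at most $r$ goes to a closed edge path of length at most $Dr\le Mr$, which is null-homotopic in $X_{Mr}(\Gamma)$. So the map extends over the $2$-cells to a continuous map $\Psi\colon X_r(\Gamma')\to X_{Mr}(\Gamma)$.

Let $\gamma=\epsilon_0\epsilon_1\cdots\epsilon_{T'-1}$ be a closed edge path in the Cayley graph of $\Gamma$ with $1\le T'\le T$, where the edge $\epsilon_l$ goes from $g_l$ to $g_{l+1}$ and $g_{T'}=g_0$. Join $\varphi(g_l)$ to $\varphi(g_{l+1})$ by a geodesic $\gamma'_l$ of length at most $\lambda+C$. The closed path $\gamma'=\gamma'_0\cdots\gamma'_{T'-1}$ has length at most $MT$, so it is null-homotopic in $X_r(\Gamma')$ by hypothesis and Lemma~\ref{lem:topological}. Hence $\Psi(\gamma')$ is null-homotopic in $X_{Mr}(\Gamma)$. Join $g_l$ to $\psi\varphi(g_l)$ by a geodesic $\delta_l$ of length at most $2\lambda C$, with $\delta_{T'}=\delta_0$.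 The closed path $\epsilon_l\,\delta_{l+1}\,\Psi(\gamma'_l)^{-1}\delta_l^{-1}$ has length at most $1+2\lambda C+D(\lambda+C)+2\lambda C=M\le Mr$, so $\epsilon_l$ is homotopic to $\delta_l\Psi(\gamma'_l)\delta_{l+1}^{-1}$ in $X_{Mr}(\Gamma)$ relative to endpoints. Concatenating, $\gamma$ is homotopic to $\delta_0\Psi(\gamma')\delta_0^{-1}$, which is null-homotopic. Lemma~\ref{lem:topological} finishes the proof.
\end{proof}

\section{Quasi-isometric groups have bounded differences}\label{sec:rigid}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
Let $\varphi\colon G_p\to G_q$ be a $(\lambda,C)$-quasi-isometry with integer constants, and let $M=M(\lambda,C)$. By \eqref{eq:growth} there is $i_0\ge1$ with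
\begin{equation}\label{eq:gap}
8Mi\,\sigma_{i-1}\le\sigma_i\qquad(i\ge i_0).
\end{equation}
We show that $|p_n-q_n|<8M$ for all $n\ge i_0$. Since $|p_n-q_n|\le n$ for the remaining $n$, this gives $p\,E_{K_\sigma}\,q$.

Let $n\ge i_0$, $m=|p_n-q_n|$, and suppose $m\ge8M$. Put $i=i(n,p_n)$, so that $i\ge n\ge i_0$ and $m\le n\le i$. Then $\theta_i(p)=0$ and $\theta_i(q)=m$, so
\[
|y_i(p)|=\sigma_i,\qquad|y_i(q)|=(1+m)\sigma_i .
\]
We shall see that in $G_q$ no $|y_k(q)|$ lies strictly between $i\sigma_{i-1}$ and $(1+m)\sigma_i$, while $G_p$ has an indispensable relator with $|y_i(p)|=\sigma_i$, at least a factor $8M$ away from both ends of this interval.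

\emph{Filling in $G_q$.} Let $r=8i\sigma_{i-1}$. Let $w$ be a word of length at most $8M\sigma_i$ that is trivial in $G_q$, and $g$ its image in $\widehat G$; then $|g|\le8M\sigma_i\le(1+m)\sigma_i$. By Proposition~\ref{prop:short}, $g$ lies in the normal closure of the $R_k(q)$ with $|y_k(q)|<|g|$. This inequality fails for $k=i$. It fails for $k>i$ too, since by \eqref{eq:ylength} and \eqref{eq:growth}
\[
|y_k(q)|\ge\sigma_k\ge\sigma_{i+1}>(i+1)\sigma_i\ge(1+m)\sigma_i\ge|g| .
\]
So in $F(a,b,z,t)$ the word $w$ is a product of conjugates of $[a,z]^{\pm1}$, $[b,z]^{\pm1}$ and $R_k(q)^{\pm1}$ with $k<i$. For $k<i$, \eqref{eq:ylength} gives $|y_k(q)|\le(k+1)\sigma_k\le i\sigma_{i-1}$, so all these words have length at most $\max\bigl(4,7(i\sigma_{i-1}+1)\bigr)\le r$. Thus every word of length at most $M\cdot8\sigma_i$ that is trivial in $G_q$ is $r$-fillable.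

\emph{Filling in $G_p$.} By Lemma~\ref{lem:filling} with $T=8\sigma_i$, every word of length at most $8\sigma_i$ that is trivial in $G_p$ is $Mr$-fillable. This applies to $R_i(p)=(s_it)^7$, of length $7(\sigma_i+1)\le8\sigma_i$. So $R_i(p)$ is a product of conjugates of words trivial in $G_p$ whose length is at most $Mr=8Mi\sigma_{i-1}\le\sigma_i$, by \eqref{eq:gap}. By Proposition~\ref{prop:short}, the image in $\widehat G$ of each of these words lies in the normal closure of $\{R_k(p):|y_k(p)|<\sigma_i\}$, and this set of indices omits $i$ because $|y_i(p)|=\sigma_i$. Hence $R_i(p)$ lies in the normal closure of $\{R_k(p):k\ne i\}$, contrary to Lemma~\ref{lem:independent}.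
\end{proof}

The map $p\mapsto N_p$ is Borel by Section~\ref{sec:groups}, and part (i) is Proposition~\ref{prop:bilip}. This completes the proof of Theorem~\ref{thm:A} and, by Section~\ref{sec:E1}, of Theorem~\ref{thm:B}.

\section{Universality}\label{sec:universal}

We first recall why (K1) holds. Fix $m\ge2$ and integers $\lambda\ge1$, $C\ge0$, and let $F_m$ be free on $x_0,\dots,x_{m-1}$. For fixed $v,w\in F_m$ the distance $d_N(vN,wN)$ is a locally constant function of $N\in\mathcal G_m$, since it is the least length of a word $u$ with $|u|\le|v^{-1}w|$ and $u^{-1}v^{-1}w\in N$. Let $\mathcal L$ be the set of maps $\chi\colon F_m\to F_m$ with $\chi(1)=1$ and $|\chi(w)|\le\lambda|w|+C$; it is a product of finite sets, hence compact. If there is a $(\lambda,C)$-quasi-isometry $\mathbb F_\infty/N\to\mathbb F_\infty/N'$, then composing with a left translation gives one that fixes $1$, and choosing geodesic words shows that it is induced by some $\chi\in\mathcal L$. A map $\chi\in\mathcal L$ induces such a quasi-isometry if and only if, for all $v,w\in F_m$: $v^{-1}w\in N$ implies $\chi(v)^{-1}\chi(w)\in N'$; the two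 inequalities hold for $v,w$; and some $u$ with $|u|\le\lambda(|v|+2C)$ has $d_{N'}(\chi(u)N',vN')\le C$. (The bound on $|u|$ comes from the lower inequality applied to $1$ and $u$.) Each of these conditions is clopen in $(N,N',\chi)$, so together they define a compact subset of $\mathcal G_m^2\times\mathcal L$. Its projection to $\mathcal G_m^2$ is compact, and $\approx_{QI}$ is the union of these projections over all $m,\lambda,C$.

We quote three theorems.
\begin{itemize}
\item[(T1)] (Rosendal \cite{Ros}) Every $K_\sigma$ equivalence relation on a Polish space is Borel reducible to $E_{K_\sigma}$.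
\item[(T2)] (Kechris--Louveau \cite{KL}) $E_1$ is not Borel reducible to any orbit equivalence relation of a Borel action of a Polish group.
\item[(T3)] (Dougherty--Jackson--Kechris \cite{DJK}) Every countable Borel equivalence relation is Borel reducible to the orbit equivalence relation of the shift action of the free group $F_2$ on $2^{F_2}$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Lower bounds.} The map of Theorem~\ref{thm:A} takes values in $\mathcal G_4\subseteq\mathcal G_m\subseteq\mathcal G$ for $m\ge4$. Let $E$ be a Borel equivalence relation on $\mathcal G_m$ between bi-Lipschitz equivalence and $\approx_{QI}$. If $p\,E_{K_\sigma}\,q$, then $N_p\,E\,N_q$ by part (i). If $N_p\,E\,N_q$, then $N_p\approx_{QI}N_q$, so $p\,E_{K_\sigma}\,q$ by part (ii). Hence $E_{K_\sigma}\le_BE$. This includes the restriction of $\approx_{QI}$ to $\mathcal G_m$.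

\emph{Upper bound.} The inclusion map reduces the restriction of $\approx_{QI}$ to $\mathcal G_m$ to $\approx_{QI}$ on $\mathcal G$, so it suffices to show ${\approx_{QI}}\le_BE_{K_\sigma}$ on $\mathcal G$. To apply (T1) we need a Polish topology on $\mathcal G$ for which the relation is $K_\sigma$. Give $\mathcal G$ the topology of the disjoint sum of $\mathcal G_2$ and the sets $\mathcal G_{m+1}\setminus\mathcal G_m$, $m\ge2$, each with its subspace topology. Each summand is open in a compact metrizable space, hence Polish and $\sigma$-compact. So the sum is Polish, and it has the same Borel sets as before, because the summands are countably many Borel sets. The product of two summands is $\sigma$-compact and carries the subspace topology from $(2^{\mathbb F_\infty})^2$, so by (K1) its intersection with $\approx_{QI}$ is a countable union of compact sets. Thus $\approx_{QI}$ is $K_\sigma$ for the new topology, and (T1) applies. Together with the lower bounds this gives bireducibility with $E_{K_\sigma}$, and universality follows from (T1).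

\emph{Polish group actions.} Since $E_1\le_BE_{K_\sigma}\le_B{\approx_{QI}}$, a reduction of $\approx_{QI}$ to an orbit equivalence relation of a Borel action of a Polish group would give one for $E_1$, contrary to (T2).

\emph{Isomorphism.} By (K2) and (T3), $\cong$ is Borel reducible to the orbit equivalence relation of the shift on $2^{F_2}$. That relation is the union of the graphs of countably many homeomorphisms of a compact space, so it is $K_\sigma$. By (T1), ${\cong}\le_BE_{K_\sigma}\le_B{\approx_{QI}}$. A reduction of $\approx_{QI}$ to the countable relation $\cong$ would contradict Theorem~\ref{thm:B}. Hence ${\cong}<_B{\approx_{QI}}$.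
\end{proof}

\begin{thebibliography}{9}

\bibitem{DJK}
Dougherty, Jackson and Kechris, Trans. Amer. Math. Soc. \textbf{341} (1994).

\bibitem{KL}
Kechris and Louveau, J. Amer. Math. Soc. \textbf{10} (1997).

\bibitem{QI}
\emph{On the complexity of the quasi-isometry and virtual isomorphism problems for finitely generated groups},
\texttt{http://www.ems-ph.org/\allowbreak journals/\allowbreak show\_pdf.php?\allowbreak issn=1661-7207\allowbreak\&vol=2\allowbreak\&iss=2\allowbreak\&rank=8}.

\bibitem{Ros}
Rosendal, \emph{Cofinal families of Borel equivalence relations and quasiorders}, J. Symbolic Logic \textbf{70} (2005).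

\end{thebibliography}
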